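# Forests of small trees in random regular graphs, and non-real roots of $\tau$-polynomials

Throughout, $m\ge 2$ is a fixed integer and $d=m+2$. The leading case is $m=2$, $d=4$; its numerical values appear in square brackets. Reading everything with $m=2$ gives a complete proof of the first theorem below.

## 1. Matchings of half-edges that carry a forest

Let $V=[n]$ with $dn$ even. Give each vertex $d$ half-edges, so that the set of half-edges is $V\times[d]$.

**Definition (configuration).** A configuration $\omega$ is a perfect matching of $V\times[d]$. Joining the vertices of matched half-edges turns $\omega$ into a $d$-regular multigraph $G(\omega)$ on $V$, possibly with loops and parallel edges. There are $(dn-1)!!$ configurations.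

The object on which the whole proof turns is a configuration together with a chosen forest inside it, all of whose trees are small. Fix $L\ge 3$ and nonnegative integers $K_1,\dots,K_L$ with $\sum_j jK_j=n$, and put $K=\sum_j K_j$.

**Definition (the set $\mathcal P$).** $\mathcal P$ is the set of pairs $(\omega,A)$ with $\omega$ a configuration and $A\subseteq\omega$ such that $(V,A)$ is a forest with exactly $K_j$ components of order $j$ for each $j\le L$. For a configuration $\omega$, let $Y(\omega)$ be the number of $A$ with $(\omega,A)\in\mathcal P$.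

Since $\sum_j jK_j=n$, every component of $(V,A)$ has at most $L$ vertices, and $|A|=n-K$. These pairs can be counted exactly.

**Lemma 1.** Let $T_j$ be the number of sets of $j-1$ disjoint pairs of half-edges in $[j]\times[d]$ that form a spanning tree on $[j]$. Then
$$T_j=d^j\,\frac{((m+1)j)!}{(mj+2)!}\qquad(j\ge1).\tag{1}$$
With $t_j=T_j/j!$,
$$|\mathcal P|=n!\prod_{j\le L}\frac{t_j^{K_j}}{K_j!}\cdot(mn+2K-1)!!.\tag{2}$$

*Proof.* For $j=1$ the formula gives $d\,(m+1)!/(m+2)!=1$, which is right (the empty set). Let $j\ge2$. Recall that the number of labelled trees on $[j]$ with degrees $\delta_1,\dots,\delta_j\ge1$, $\sum_i(\delta_i-1)=j-2$, is $(j-2)!/\prod_i(\delta_i-1)!$. To realize such a tree by half-edges, assign distinct half-edges at vertex $i$ to its $\delta_i$ edges: $(d)_{\delta_i}=d(d-1)\cdots(d-\delta_i+1)$ ways. Now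
$$\sum_{\delta\ge1}\frac{(d)_\delta}{(\delta-1)!}x^{\delta-1}=d\sum_{\delta\ge1}\binom{d-1}{\delta-1}x^{\delta-1}=d(1+x)^{d-1}=d(1+x)^{m+1},$$
so summing over all degree sequences gives
$$T_j=(j-2)!\,d^j\,[x^{j-2}](1+x)^{(m+1)j}=(j-2)!\,d^j\binom{(m+1)j}{j-2}=d^j\frac{((m+1)j)!}{(mj+2)!}.$$
For (2): there are $n!/\prod_j\big((j!)^{K_j}K_j!\big)$ ways to split $V$ into unordered blocks with $K_j$ blocks of size $j$, and then $T_j$ choices of a tree on each block of size $j$. This fixes $A$. It uses $2(n-K)$ half-edges, so $H=dn-2(n-K)=mn+2K$ half-edges remain free, and they may be matched arbitrarily, in $(H-1)!!$ ways. $\square$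

*Example.* Let $d=4$. Then $T_2=16\cdot 6!/6!=16$: one half-edge at each of two vertices. And $T_3=64\cdot9!/8!=576$; directly, there are $3$ paths on $[3]$, with $4\cdot3$ choices at the middle and $4\cdot 4$ at the ends, and $3\cdot12\cdot16=576$. For $n=2$ and $K_2=1$, (2) gives $|\mathcal P|=2\cdot8\cdot5!!=240$. There are $7!!=105$ configurations, so the average of $Y$ is $240/105=16/7$. Directly, $Y$ is the number of edges joining the two vertices, and each of the 16 possible pairs is present with probability $1/7$.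

What this is for. If $G$ is obtained from $G(\omega)$ by destroying its few short cycles, then every forest $A$ of small trees is counted, with a weight, by the chromatic polynomial of $G$ at a negative integer. For $d=4$ this says that $G$ has at least about $Y(\omega)$ acyclic orientations. By averaging, some $\omega$ has $Y(\omega)$ at least of the order of $|\mathcal P|/(dn-1)!!$, and this average is so large that it violates an inequality which must hold whenever a certain polynomial attached to $G$ has only real roots.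

## 2. The $\tau$-polynomial and the two theorems

Let $G$ be a finite simple graph of order $n\ge1$. For a partition $P$ of $V(G)$ into nonempty blocks, let $G(P)$ be the spanning subgraph that keeps exactly the edges with both ends in one block of $P$. Let $A(H)$ be the set of acyclic orientations of a graph $H$.

**Definition ($\tau$-polynomial).** For $1\le i\le n$ put $c_i(G)=\sum_{|P|=i}|A(G(P))|$, the sum over partitions of $V(G)$ with $i$ blocks, and
$$\tau(G,x)=\sum_{i=1}^n c_i(G)\,x^i .$$

*Examples.* For the edgeless graph every $G(P)$ has one (empty) orientation, so $\tau(\overline{K_n},x)=\sum_iS(n,i)x^i$, with Stirling numbers of the second kind. For $K_3$: the one-block partition keeps the triangle, which has $6$ acyclic orientations; each of the three two-block partitions keeps one edge, giving $3\cdot2=6$; the partition into singletons gives $1$. So $\tau(K_3,x)=x^3+6x^2+6x$, with roots $0$ and $-3\pm\sqrt3$, all real.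

**Conjecture (Brenti).** For every graph $G$, all roots of $\tau(G,x)=0$ are real.

The problem is taken from "$\tau$-Polynomials of Special Graphs and Their Zeros"; it is known (Brenti, 1992) that the statement holds for all connected graphs of order at most $8$. We show that the conjecture is false. For $k\ge0$ put
$$b_k(G)=\sum_{i=1}^nc_i(G)\,(k)_i,\qquad (k)_i=k(k-1)\cdots(k-i+1).$$

**Theorem 1.** For all sufficiently large $n$ there is a connected graph $G$ of order $n$ with $b_2(G)^2<b_1(G)\,b_3(G)$. For such $G$, $\tau(G,x)$ has a non-real root.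

**Theorem 2.** Let $m\ge2$ be an integer and
$$Q_m=\Big(\frac{m+2}{m+1}\Big)^{\frac{m+2}2}\Big(\frac{m^2}{m^2+m+1}\Big)^{\frac m2}.$$
Then $Q_m>1$. For all $\varepsilon\in(0,Q_m)$, all $g\ge3$ and all sufficiently large $n$ there is a connected graph $G$ of order $n$, girth $>g$ and maximum degree $\le m+3$ with
$$\frac{b_{m-1}(G)\,b_{m+1}(G)}{b_m(G)^2}\ge(Q_m-\varepsilon)^n.$$
Taking $\varepsilon<Q_m-1$ gives $b_m^2<b_{m-1}b_{m+1}$, and then $\tau(G,x)$ has a non-real root.

Theorem 1 is the case $m=2$, where $Q_2=\frac{16}9\cdot\frac47=\frac{64}{63}$. The graphs come from an averaging argument and are not explicit.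

## 3. Real roots force $b_k^2\ge b_{k-1}b_{k+1}$

This section turns real-rootedness into an inequality between three numbers. Recall Newton's inequalities: if $\sum_{k=0}^Da_ky^k$ has degree $D$ and only real roots, then $a_k^2\ge(1+\frac1k)(1+\frac1{D-k})a_{k-1}a_{k+1}$ for $1\le k\le D-1$.

**Lemma 2.** If all roots of $\tau(G,x)$ are real, then $b_k^2\ge b_{k-1}b_{k+1}$ for all $k\ge1$.

*Proof.* For $N\ge1$ the polynomial $(1+y/N)^N\tau(G,y)$ has degree $N+n$, only real roots, and nonnegative coefficients $a^{(N)}_k$. For $N$ so large that $k\le N+n-1$, Newton's inequalities give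
$$\big(a_k^{(N)}\big)^2\ge\Big(1+\frac1k\Big)a_{k-1}^{(N)}a_{k+1}^{(N)},$$
where we dropped a factor larger than $1$, using nonnegativity. Let $N\to\infty$ with $k$ fixed. Since $\binom NjN^{-j}\to1/j!$, and with $c_i=0$ for $i>n$,
$$a_k^{(N)}=\sum_{i\le k}c_i\binom N{k-i}N^{-(k-i)}\ \to\ \sum_{i\le k}\frac{c_i}{(k-i)!}=\frac1{k!}\sum_{i\le k}c_i\,(k)_i=\frac{b_k}{k!}.$$
Hence
$$\frac{b_k^2}{k!^2}\ \ge\ \frac{k+1}k\cdot\frac{b_{k-1}b_{k+1}}{(k-1)!\,(k+1)!}=\frac{b_{k-1}b_{k+1}}{k!^2}.\qquad\square$$

So to prove a theorem about non-real roots it is enough to make $b_{m-1}b_{m+1}/b_m^2$ larger than $1$.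

## 4. The numbers $b_k$ as values of the chromatic polynomial

Here we rewrite $b_k$ so that it can be estimated. Let $P(G,q)$ be the chromatic polynomial.

**Step 1: $b_k$ counts pairs.** Let $k\ge1$. A partition with $i$ blocks can be given distinct colors from $[k]$ in $(k)_i$ ways, so $b_k=\sum_{f:V\to[k]}|A(G(P_f))|$, where $P_f$ is the partition into the fibers of $f$. Equivalently, $b_k$ counts the pairs $(f,O)$ where $f:V\to[k]$, $O$ is an acyclic orientation of $G$, and $f(u)\ge f(v)$ whenever $u\to v$ in $O$. Indeed, given $f$, an edge between two color classes must point from the larger color to the smaller, while the edges inside classes may be oriented in any acyclic way. The union is then acyclic: along a directed cycle $f$ is weakly decreasing, hence constant, so the cycle would lie inside one class.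

**Step 2: Stanley's theorem.** By Stanley (*Acyclic orientations of graphs*, 1973), the number of such pairs is $(-1)^nP(G,-k)$. Hence
$$b_k(G)=(-1)^nP(G,-k)\qquad(k\ge1).\tag{3}$$
In particular $b_1(G)$ is the number of acyclic orientations of $G$.

**Step 3: hand computations.** With (3) we can test small cases at $m=2$, asking whether $b_1b_3/b_2^2$ exceeds $1$.

- Edgeless: $b_k=k^n$, and the quotient is $(3/4)^n<1$.
- A tree: $P=q(q-1)^{n-1}$, so $b_k=k(k+1)^{n-1}$, and the quotient is $\frac34\left(\frac89\right)^{n-1}<1$.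
- $K_n$: $b_k=k(k+1)\cdots(k+n-1)$, so $b_1=n!$, $b_2=(n+1)!$, $b_3=(n+2)!/2$, and the quotient is $\frac{n+2}{2(n+1)}<1$.

For $K_3$ this reads $b_1,b_2,b_3=6,24,60$, in agreement with the definition: $b_2=6\cdot2+6\cdot2=24$ and $b_3=6\cdot3+6\cdot6+1\cdot6=60$.

**Step 4: broken circuits.** Fix a linear order on $E(G)$.

**Definition (NBC set).** A broken circuit is the edge set of a cycle minus its largest edge. A set $A\subseteq E(G)$ is NBC if it contains no broken circuit.

An NBC set contains no cycle, so it is a forest. Whitney's theorem says $P(G,q)=\sum_{A\ \mathrm{NBC}}(-1)^{|A|}q^{n-|A|}$. Put $q=-k$ and use (3): all signs cancel and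
$$b_k(G)=\sum_{A\ \mathrm{NBC}}k^{\,n-|A|}=k^n\Big(1+\frac1k\Big)^{e}\pi_k(G),\qquad e=|E(G)|,\tag{4}$$
where $\pi_k(G)$ is the probability that a random $A\subseteq E$, containing each edge independently with probability $\frac1{k+1}$, is NBC. For the second equality, a given $A$ has probability $(k+1)^{-|A|}\big(\frac k{k+1}\big)^{e-|A|}=\big(\frac k{k+1}\big)^{e}k^{-|A|}$.

*Example.* In a triangle with edges $1<2<3$ the only broken circuit is $\{1,2\}$. The NBC sets are $\emptyset,\{1\},\{2\},\{3\},\{1,3\},\{2,3\}$, so $b_k=k^3+3k^2+2k=k(k+1)(k+2)$, as before.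

## 5. Large girth, and the degree at which the product bound breaks

By (4), $b_k$ is at most $k^n(1+\frac1k)^e$, and it is close to this if a random $A$ has a good chance to be NBC. Long cycles are hard to contain, so one looks at graphs of large girth. Recall Harris' inequality: for independent edges, decreasing events $D_1,\dots,D_s$ satisfy $\Pr(\bigcap D_i)\ge\prod\Pr(D_i)$.

**Lemma 3.** Let $k\ge1$, $L\ge2$.

(a) $b_k(G)\le k^n(1+\frac1k)^e$.

(b) If $G$ has girth $>L$ and maximum degree $\le k+1$, then $b_k(G)\ge k^n(1+\frac1k)^e\,e^{-(k+1)n/L}$ (the last $e$ is the base of natural logarithms).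

(c) If $G$ has girth $>L$ and $A\subseteq E$ is such that every component of $(V,A)$ has at most $L$ vertices, then $A$ is NBC.

*Proof.* (a) $\pi_k\le1$.

(b) For a cycle $C$, the event that $A$ does not contain the broken circuit of $C$ is decreasing and has probability $1-(k+1)^{-(|C|-1)}$. By Harris, $\pi_k\ge\prod_C\big(1-(k+1)^{-(|C|-1)}\big)$. The number of cycles of length $\ell$ is at most $n(k+1)k^{\ell-2}/(2\ell)$: choose a start vertex, a first step in at most $k+1$ ways and $\ell-2$ further steps in at most $k$ ways each (no turning back); each cycle arises $2\ell$ times. Each $(k+1)^{-(\ell-1)}$ is at most $\frac12$, and $-\log(1-x)\le2x$ on $[0,\frac12]$ by convexity, since $\log 2\le1$. So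
$$-\log\pi_k\le\sum_{\ell>L}\frac n\ell\cdot\frac{(k+1)k^{\ell-2}}{(k+1)^{\ell-1}}\le\frac nL\sum_{\ell\ge2}\Big(\frac k{k+1}\Big)^{\ell-2}=\frac{(k+1)n}L.$$

(c) A broken circuit is a path with at least $L$ edges, hence with at least $L+1$ vertices. If $A$ contained it, those vertices would lie in one component of $(V,A)$. $\square$

Which degree should we try? Take $m=2$. If all three $b_k$ equaled their upper bounds in (a), the quotient $b_1b_3/b_2^2$ would be $(3/4)^n(32/27)^e$, so more edges are better. Degree $3$ is not enough: for a $3$-regular graph of girth $>L$, (a) for $k=1,3$ and (b) for $k=2$ give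
$$\frac{b_1b_3}{b_2^2}\le\Big(\tfrac34\big(\tfrac{32}{27}\big)^{3/2}e^{6/L}\Big)^n,\qquad \Big(\tfrac34\Big)^2\Big(\tfrac{32}{27}\Big)^3=\frac{294912}{314928}<1,$$
so for large $L$ the quotient is below $1$. For degree $4$, $e=2n$, the upper bounds would give
$$\frac{4\cdot\frac{16}3}{(\frac92)^2}=\frac{256}{243}>1 .$$

So try a $4$-regular graph of large girth. For $b_2$ we need only an upper bound, which is (a). For $b_3$, part (b) applies: the degree is $4=k+1$. The trouble is $b_1$. If we run the proof of (b) with $k=1$ and degree $4$, the cycle count is $n\cdot4\cdot3^{\ell-2}/(2\ell)$, the probability is $2^{-(\ell-1)}$, and the exponent becomes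
$$\sum_{\ell>L}\frac n\ell\cdot\frac{4\cdot3^{\ell-2}}{2^{\ell-1}},$$
whose terms grow like $(3/2)^\ell/\ell$. Already the first term exceeds $2n\log2$ for large $L$, so this gives less than the trivial bound $b_1\ge1$. For general $m$ and degree $d=m+2$, the terms behave like $\big(\frac{m+1}{k+1}\big)^\ell$: convergent for $k=m+1$, critical for $k=m$, divergent for $k=m-1$, which is exactly where we need a lower bound.

We do not need $b_1$ to be near $4^n$, however. Any $b_1\ge r^n$ with $r\cdot\frac{16}3>\frac{81}4$, that is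
$$r>\tfrac{243}{64}\approx3.797,$$
suffices. The idea is to stop asking that a random $A$ be NBC, and to count only sets $A$ that are NBC for the simple reason (c): all components have at most $L$ vertices. Matchings alone will not do: they have at most $n/2$ edges, and the number of sets of at most $n/2$ of the $2n$ edges is at most $z^{-n/2}(1+z)^{2n}$ for $0<z\le1$; with $z=\frac13$ this is $(16\sqrt3/9)^n\approx3.08^n$. So we need large trees, in the right proportions. That is what $\mathcal P$ counts, with $L$ large and fixed. The next two sections show that the rate $r_2=\frac{27}7\approx3.857$ is reached.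

## 6. The tree series at its radius of convergence

The weights of tree sizes in (2) are $t_j=d^j\tau_j$, where
$$\tau_j=\frac{((m+1)j)!}{j!\,(mj+2)!},\qquad\text{and we put}\qquad x_c=\frac{m^m}{(m+1)^{m+1}}.$$
We need two sums of the $\tau_j$ at $x_c$, and a lower bound for the terms. Recall Lagrange inversion: if $B=x\phi(B)$ with $B(0)=0$, $\phi(0)\ne0$, then $[x^j]F(B)=\frac1j[u^{j-1}]F'(u)\phi(u)^j$ for $j\ge1$.

**Lemma 4.**
$$S_0:=\sum_{j\ge1}\tau_jx_c^j=\frac1{2m(m+2)},\qquad S_1:=\sum_{j\ge1}j\tau_jx_c^j=\frac{m+1}{m^2(m+2)},$$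
and $\tau_jx_c^j\ge\dfrac1{(mj+1)(mj+2)((m+1)j+1)}$. [$m=2$: $S_0=\frac1{16}$, $S_1=\frac3{16}$.]

*Proof.* **Step 1: formal identities.** Let $B$ be the power series with $B=x(1+B)^{m+1}$, $B(0)=0$. Take $F=u(1+u)/d$, so $F'=(1+2u)/d$:
$$[x^j]F(B)=\frac1{jd}\Big[\binom{(m+1)j}{j-1}+2\binom{(m+1)j}{j-2}\Big]=\frac1{jd}\cdot\frac{((m+1)j)!}{(j-1)!\,(mj+2)!}\big[(mj+2)+2(j-1)\big].$$
The last bracket is $(m+2)j=dj$, so the result is $j\tau_j$. Take $F=u^2/2$, so $F'=u$:
$$[x^j]F(B)=\frac1j\binom{(m+1)j}{j-2}=\frac{j-1}{j}\cdot\frac{((m+1)j)!}{(j-1)!\,(mj+2)!}=(j-1)\tau_j.$$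
Subtracting,
$$\sum_jj\tau_jx^j=\frac{B(1+B)}d,\qquad\sum_j\tau_jx^j=\frac{B(1+B)}d-\frac{B^2}2.\tag{5}$$

**Step 2: the radius of convergence is $x_c$.** With $F=u$ we get $[x^j]B=\frac1j\binom{(m+1)j}{j-1}=\frac1{mj+1}\binom{(m+1)j}j$, and $\tau_j=\binom{(m+1)j}j\big/\big((mj+1)(mj+2)\big)$. All coefficients are nonnegative, and
$$\frac{\binom{(m+1)(j+1)}{j+1}}{\binom{(m+1)j}j}=\frac{\prod_{i=1}^{m+1}((m+1)j+i)}{(j+1)\prod_{i=1}^m(mj+i)}\to\frac{(m+1)^{m+1}}{m^m}=\frac1{x_c}.$$
The rational factors in $j$ have successive ratios tending to $1$, so $B$, $\sum\tau_jx^j$ and $\sum j\tau_jx^j$ all have radius $x_c$, and (5) holds as identities of functions on $[0,x_c)$.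

**Step 3: the value of $B$ at $x_c$.** Let $h(u)=u/(1+u)^{m+1}$. Then $h'(u)=(1-mu)/(1+u)^{m+2}$, so $h$ increases strictly from $[0,\frac1m]$ onto $[0,h(\frac1m)]=[0,x_c]$. For $0\le x<x_c$ the function $B(x)$ is continuous, starts at $0$, and satisfies $h(B(x))=x$. It cannot reach $\frac1m$, as that would force $x=x_c$. So $B$ is the inverse of $h$ on $[0,x_c)$, and $B(x)\uparrow\frac1m$ as $x\uparrow x_c$.

**Step 4: the sums.** By monotone convergence we may let $x\uparrow x_c$ in (5):
$$S_1=\frac1d\cdot\frac1m\Big(1+\frac1m\Big)=\frac{m+1}{m^2(m+2)},\qquad S_0=S_1-\frac1{2m^2}=\frac{2(m+1)-(m+2)}{2m^2(m+2)}=\frac1{2m(m+2)}.$$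

**Step 5: the lower bound.** We have $\tau_jx_c^j=\binom{(m+1)j}jx_c^j\big/\big((mj+1)(mj+2)\big)$, and
$$\binom{(m+1)j}jx_c^j=\binom{(m+1)j}j\Big(\frac1{m+1}\Big)^j\Big(\frac m{m+1}\Big)^{mj}$$
is the probability $p(j)$ of the value $j$ under the binomial distribution with parameters $(m+1)j$ and $\frac1{m+1}$. Here $p(i+1)/p(i)=\frac{(m+1)j-i}{m(i+1)}$, which is $\ge1$ exactly when $i\le j-\frac m{m+1}$, that is, when $i\le j-1$. So $j$ is a mode. There are $(m+1)j+1$ values, so the mode has probability at least $\frac1{(m+1)j+1}$. $\square$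

## 7. A profile of tree sizes and its growth rate

**Step 1: choosing the proportions.** We need numbers $\kappa_j$ ("$K_j\approx\kappa_jn$") that make $(m-1)^K|\mathcal P|$ large; the weight $(m-1)^K$ comes from $(m-1)^{n-|A|}$ in (4). Let
$$\rho=\frac{x_c}d,\qquad\lambda=\frac{(m-1)m^2(m+2)}{m^2+m+1},$$
so that $t_j\rho^j=\tau_jx_c^j$, and let
$$\kappa_j=\lambda t_j\rho^j\quad(1\le j<L),\qquad\kappa_L=\frac1L\Big(1-\sum_{j<L}j\kappa_j\Big),\qquad \kappa=\sum_{j\le L}\kappa_j .$$
[$m=2$: $\lambda=\frac{16}7$, $\rho=\frac1{27}$.] By Lemma 4, $\sum_{j<L}j\kappa_j\le\lambda S_1=\frac{m^2-1}{m^2+m+1}<1$. Hence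
$$0<\frac{1-\lambda S_1}L\le\kappa_L\le\frac1L,\qquad\sum_{j\le L}j\kappa_j=1,$$
and all $\kappa_j$ are positive.

*Where this comes from (not used in the proof).* Maximize the rate $R_L$ found in Step 3 over all $\kappa_j$ with $\sum j\kappa_j=1$. A Lagrange multiplier gives $\kappa_j=(m-1)(m+2\kappa)\,t_j\rho^j$ for some $\rho$. With $x=d\rho$, $S_0(x)=\sum\tau_jx^j$, $S_1(x)=\sum j\tau_jx^j$ and $L=\infty$, the relation $\lambda=(m-1)(m+2\lambda S_0(x))$ yields $\lambda=\frac{m(m-1)}{1-2(m-1)S_0(x)}$, and the constraint would be $\lambda S_1(x)=1$. Both factors increase with $x$, and at $x=x_c$, the largest admissible value, we get the $\lambda$ above and $\lambda S_1<1$. So the constraint cannot be met. We therefore sit at $x=x_c$ and put the missing fraction $1-\lambda S_1$ of the vertices into trees of the largest allowed order $L$. Step 4 shows that this costs only $O(\frac{\log L}L)$ in the rate.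

**Step 2: integers.** Put $K_j=\lfloor\kappa_jn\rfloor$ for $2\le j\le L$ and $K_1=n-\sum_{j\ge2}jK_j$. Then $\sum jK_j=n$ and $\kappa_1n\le K_1\le\kappa_1n+\sum_{j=2}^Lj\le\kappa_1n+L^2$. So for fixed $L$, $K_j=\kappa_jn+O(1)$ and $K=\kappa n+O(1)$.

**Step 3: the rate for fixed $L$, as $n\to\infty$ with $dn$ even.** Stirling's formula gives $\log N!=N\log N-N+O(\log N)$. From $(2N-1)!!=(2N)!/(2^NN!)$ it also gives $\log(2N-1)!!=N\log(2N)-N+O(\log N)$. Changing $N=\Theta(n)$ by $O(1)$ changes these by $O(\log n)$. Hence, up to errors $O(\log n)$,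
$$\begin{aligned}
\log n!&=n\log n-n,\\
-\sum_j\log K_j!&=-\kappa n\log n-n\sum_j\kappa_j\log\kappa_j+\kappa n,\\
\log(mn+2K-1)!!&=n\Big(\frac m2+\kappa\Big)\big(\log n+\log(m+2\kappa)-1\big),\\
-\log(dn-1)!!&=-\frac d2n\,(\log n+\log d-1).
\end{aligned}$$
The coefficient of $n\log n$ in the sum is $1-\kappa+\frac m2+\kappa-\frac d2=0$, and the pure constants (coefficient of $n$) are $-1+\kappa-\frac m2-\kappa+\frac d2=0$. Adding $\sum_jK_j\log t_j$ and $K\log(m-1)$, we get from (2)
$$\frac1n\log\frac{(m-1)^K|\mathcal P|}{(dn-1)!!}\to R_L:=\sum_{j\le L}\kappa_j\log\frac{t_j}{\kappa_j}+\kappa\log(m-1)+\Big(\frac m2+\kappa\Big)\log(m+2\kappa)-\frac d2\log d.$$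

**Step 4: the limit $L\to\infty$.** For $j<L$ we have $\log(t_j/\kappa_j)=-\log\lambda-j\log\rho$. Since $\sum_{j<L}j\kappa_j=1-L\kappa_L$,
$$\sum_{j\le L}\kappa_j\log\frac{t_j}{\kappa_j}=-\log\rho-(\kappa-\kappa_L)\log\lambda+\kappa_L\log\frac{t_L\rho^L}{\kappa_L}.$$
By Lemma 4, $t_L\rho^L=\tau_Lx_c^L$ lies between a positive constant times $L^{-3}$ and $S_0$. Also $\kappa_L$ lies between a positive constant times $L^{-1}$ and $L^{-1}$. So the last term is $O(\frac{\log L}L)$. Moreover $\kappa_L\to0$, hence
$$\kappa\to\kappa^*:=\lambda S_0=\frac{m(m-1)}{2(m^2+m+1)}.\qquad\Big[m=2:\ \kappa^*=\tfrac17\Big]$$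
Now
$$m+2\kappa^*=\frac{m(m^2+m+1)+m(m-1)}{m^2+m+1}=\frac{m^2(m+2)}{m^2+m+1},$$
so $\lambda=(m-1)(m+2\kappa^*)$. The terms of $\lim R_L$ with coefficient $\kappa^*$, namely $-\log\lambda+\log(m-1)+\log(m+2\kappa^*)$, therefore cancel. What remains is
$$\lim_{L\to\infty}R_L=-\log\rho+\frac m2\log(m+2\kappa^*)-\frac{m+2}2\log(m+2).$$
Insert $-\log\rho=\log(m+2)+\log\frac{(m+1)^{m+1}}{m^m}$. The coefficient of $\log(m+2)$ is $1+\frac m2-\frac{m+2}2=0$, and $\frac m2\log m^2$ cancels $-\log m^m$. Hence
$$\lim_{L\to\infty}R_L=\log r_m,\qquad r_m=\frac{(m+1)^{m+1}}{(m^2+m+1)^{m/2}}.\qquad\Big[r_2=\tfrac{27}7\Big]\tag{6}$$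

## 8. Few short cycles, with many forests kept

We need one $\omega$ that carries many forests and has few short cycles at the same time. In $G(\omega)$ a loop is a cycle of length $1$ and a pair of parallel edges is a cycle of length $2$.

**Lemma 5.** Fix $L$ and let the $K_j$ be as in Section 7. Put $C=\sum_{r=1}^L(2d^2L/m)^r$, which does not depend on $n$. For all large $n$ with $dn$ even there is a configuration $\omega$ such that $G(\omega)$ has at most $2C$ cycles of length $\le L$ and
$$Y(\omega)\ge\frac{|\mathcal P|}{2\,(dn-1)!!}.\tag{7}$$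

*Proof.* **Step 1: a planted measure.** Pick $(\omega,A)\in\mathcal P$ uniformly. Given $A$, the rest $\omega\setminus A$ is a uniform perfect matching of the $H=mn+2K\ge mn$ free half-edges.

**Step 2: encoding a short cycle.** Condition on $A$. Let $Z$ be a cycle of length $\le L$ in $G(\omega)$. As $A$ is a forest, $Z$ uses $r$ edges of $\omega\setminus A$ with $1\le r\le L$. Traverse $Z$, and call these edges, in the order met, $\{x_1,y_1\},\dots,\{x_r,y_r\}$, where the $i$-th is traversed from $x_i$ to $y_i$. After $y_i$ the traversal follows edges of $A$ (possibly none) to the vertex of $x_{i+1}$, indices mod $r$. So $y_i$ and $x_{i+1}$ are free half-edges at vertices of the same component of $(V,A)$. The path in $A$ between these two vertices is unique, so the sequence determines $Z$.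

**Step 3: expectation.** There are at most $dn$ choices for $y_i$ and then at most $dL$ for $x_{i+1}$, since components have at most $L$ vertices. So there are at most $(d^2Ln)^r$ sequences with a given $r$. For given $r$ disjoint pairs, the probability that all lie in the matching is $\prod_{i=0}^{r-1}\frac1{H-2i-1}\le\big(\frac2{mn}\big)^r$ once $mn-2L\ge\frac{mn}2$; pairs that are not disjoint cannot all occur. The expected number of cycles of length $\le L$ is thus at most $\sum_{r=1}^L(d^2Ln)^r(2/mn)^r=C$.

**Step 4: choosing $\omega$.** By Markov's inequality, with probability at least $\frac12$ there are at most $2C$ such cycles. Call $\omega$ good if this holds for $G(\omega)$. The number of pairs of $\mathcal P$ with good $\omega$ is then $\sum_{\omega\ \mathrm{good}}Y(\omega)\ge\frac12|\mathcal P|$. There are at most $(dn-1)!!$ good configurations, so one of them satisfies (7). $\square$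

## 9. Comparing $b_{m-1}$, $b_m$ and $b_{m+1}$

**Step 1: the graph.** Take $\omega$ from Lemma 5 and delete from $G(\omega)$ one edge of each cycle of length $\le L$, at most $2C$ edges in all. Deletion creates no cycles, so the resulting graph $G$ has girth $>L\ge3$; in particular it is simple. Its maximum degree is $\le d=m+2$, and $\frac{dn}2-2C\le e(G)\le\frac{dn}2$.

**Step 2: lower bound for $b_{m-1}$, from the planted forests.** For $(\omega,A)\in\mathcal P$ let $A'$ be $A$ minus the deleted edges. The components of $(V,A')$ have at most $L$ vertices, so $A'$ is NBC in $G$ by Lemma 3(c). Since $|A'|\le n-K$ and $m-1\ge1$, its contribution to (4) is $(m-1)^{n-|A'|}\ge(m-1)^K$. At most $2^{2C}$ sets $A$ give the same $A'$, because $A$ is $A'$ together with a set of deleted edges. By (4), (7) and Step 3 of Section 7,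
$$b_{m-1}(G)\ge2^{-2C}(m-1)^KY(\omega)\ge e^{n(R_L-o(1))}\qquad(n\to\infty).$$

**Step 3: upper bound for $b_m$.** By Lemma 3(a), $b_m(G)\le\beta_m^n$ with $\beta_m=m\big(\frac{m+1}m\big)^{(m+2)/2}$. [$\beta_2=\frac92$.]

**Step 4: lower bound for $b_{m+1}$.** Lemma 3(b) with $k=m+1$ applies, as the maximum degree is $\le m+2=k+1$. With $e(G)\ge\frac{dn}2-2C$,
$$b_{m+1}(G)\ge\beta_{m+1}'^{\,n}\Big(\frac{m+1}{m+2}\Big)^{2C}e^{-(m+2)n/L},\qquad\beta_{m+1}'=(m+1)\Big(\frac{m+2}{m+1}\Big)^{(m+2)/2}.\quad\Big[\beta_3'=\tfrac{16}3\Big]$$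

**Step 5: combining.** For fixed $L$ and $n\to\infty$,
$$\frac1n\log\frac{b_{m-1}(G)\,b_{m+1}(G)}{b_m(G)^2}\ge R_L+\log\frac{\beta_{m+1}'}{\beta_m^2}-\frac{m+2}L-o(1).$$
Since $\beta_m^2=(m+1)^{m+2}m^{-m}$ and $\beta_{m+1}'=(m+1)^{-m/2}(m+2)^{(m+2)/2}$,
$$r_m\frac{\beta_{m+1}'}{\beta_m^2}=(m+1)^{(m+1)-\frac m2-(m+2)}(m+2)^{\frac{m+2}2}\frac{m^m}{(m^2+m+1)^{m/2}}=Q_m,$$
because the exponent of $m+1$ is $-\frac{m+2}2$. [$m=2$: $\frac{27}7\cdot\frac{16}3\cdot\frac4{81}=\frac{64}{63}$.] By (6), given $\varepsilon\in(0,Q_m)$ and $g$, we can fix $L\ge g$ so large that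
$$R_L+\log\frac{\beta_{m+1}'}{\beta_m^2}-\frac{m+2}L>\log\Big(Q_m-\frac\varepsilon2\Big).$$
So for all large $n$ with $dn$ even, $G$ has girth $>g$, maximum degree $\le m+2$, and
$$\frac{b_{m-1}(G)\,b_{m+1}(G)}{b_m(G)^2}\ge\Big(Q_m-\frac\varepsilon2\Big)^n.\tag{8}$$

## 10. $Q_m>1$, odd $dn$, and connectedness

**Step 1: $Q_m>1$.** For $m=2$ this is $\frac{64}{63}>1$. In general let, for real $m>0$,
$$\varphi(m)=2\log Q_m=(m+2)\log\frac{m+2}{m+1}-m\log\frac{m^2+m+1}{m^2}.$$
The first term has derivative $\log\frac{m+2}{m+1}+1-\frac{m+2}{m+1}=\log\frac{m+2}{m+1}-\frac1{m+1}$. The second has derivative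
$$-\log\frac{m^2+m+1}{m^2}-\frac{m(2m+1)}{m^2+m+1}+2=-\log\frac{m^2+m+1}{m^2}+\frac{m+2}{m^2+m+1}.$$
Put $W=(m+1)(m^2+m+1)=m^3+2m^2+2m+1$. Then $(m+2)m^2=W-(2m+1)$, and $-\frac1{m+1}+\frac{m+2}{m^2+m+1}=\frac{(m+1)(m+2)-(m^2+m+1)}W=\frac{2m+1}W$. So
$$\varphi'(m)=\log\Big(1-\frac{2m+1}W\Big)+\frac{2m+1}W<0.$$
As $m\to\infty$, both $(m+2)\log(1+\frac1{m+1})$ and $m\log(1+\frac{m+1}{m^2})$ tend to $1$, so $\varphi(m)\to0$. A strictly decreasing function with limit $0$ is positive, hence $Q_m>1$.

**Step 2: all orders.** If $dn$ is odd, then $n$ is odd. Apply (8) to the even number $n-1$ and add an isolated vertex. This multiplies $P(G,q)$ by $q$ and changes the sign $(-1)^n$, so by (3) it multiplies $b_k$ by $k$. The quotient becomes at least $\frac{m^2-1}{m^2}\big(Q_m-\frac\varepsilon2\big)^{n-1}$, which is at least $(Q_m-\varepsilon)^n$ for large $n$, because $Q_m-\frac\varepsilon2>Q_m-\varepsilon>0$. So for every large $n$ we have a graph with quotient at least $(Q_m-\varepsilon)^n$.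

**Step 3: connectedness.** List the components of this graph. In the $i$-th choose two distinct vertices $u_i,w_i$, or $u_i=w_i$ if it is a single vertex, and add the edges $w_iu_{i+1}$ between consecutive components. The result is connected. The new edges are bridges, so no cycle arises and the girth stays $>g$. A vertex of a component with at least two vertices gains at most one edge, and an isolated vertex gains at most two, so the maximum degree is at most $m+3$.

It remains to see the effect on the quotient. If an edge joins two different components of a graph $F$, deletion–contraction gives $P(F,q)-\frac1qP(F,q)=\frac{q-1}qP(F,q)$ for the new graph, since identifying one vertex from each of two components divides the chromatic polynomial by $q$. At $q=-k$ the factor is $\frac{k+1}k$, so $b_k$ is multiplied by $\frac{k+1}k$. Hence each added edge multiplies the quotient $b_{m-1}b_{m+1}/b_m^2$ by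
$$\frac m{m-1}\cdot\frac{m+2}{m+1}\cdot\frac{m^2}{(m+1)^2}=\frac{m^4+2m^3}{m^4+2m^3-2m-1}>1,$$
where we used $(m-1)(m+1)^3=(m^2-1)(m^2+2m+1)=m^4+2m^3-2m-1$. The quotient only grows.

**Step 4: end of the proof.** For all sufficiently large $n$ we have a connected graph of order $n$, girth $>g$ and maximum degree $\le m+3$ with $b_{m-1}b_{m+1}/b_m^2\ge(Q_m-\varepsilon)^n$. If $\varepsilon<Q_m-1$, the right side exceeds $1$, so $b_m^2<b_{m-1}b_{m+1}$, and by Lemma 2 $\tau(G,x)$ has a non-real root. This proves Theorem 2. With $m=2$ and $\varepsilon<\frac1{63}$ it gives the graphs of Theorem 1, of maximum degree at most $5$; by (3), for them $|P(G,-2)|^2<|P(G,-1)|\,|P(G,-3)|$. The last sentence of Theorem 1, for any $G$ with $b_2^2<b_1b_3$, is Lemma 2 with $k=2$. $\blacksquare$
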